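\title{Two-point concentration of the maximal degree of the Poisson--Delaunay graph}

\begin{abstract}
Let $\Delta_\rho$ be the largest degree, in the Delaunay graph of a Poisson process of intensity one in $\mathbb{R}^d$, among the vertices lying in a convex window of volume $\rho$. We prove that for every $d\ge 2$ there are deterministic integers $I_\rho$ such that $\Delta_\rho\in\{I_\rho,I_\rho+1\}$ with probability tending to one as $\rho\to\infty$; for $d\ge3$ this confirms a conjecture. We also show that $I_\rho\sim\frac{d-1}{2}\frac{\log\rho}{\log\log\rho}$, determine the limit law of $\Delta_\rho$ on its two values, and show that two values cannot be reduced to one. The main tool is a deletion inequality that compares the probability that a block of volume $O(\log\rho)$ contains a vertex of degree at least $k$ with the same probability for $k-1$. It is insensitive to the clustering of vertices of large degree.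
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $d\ge2$ and let $\eta$ be a homogeneous Poisson point process of intensity $1$ in $\mathbb{R}^d$. A \emph{Delaunay simplex} is the convex hull of $d+1$ affinely independent points of $\eta$ whose circumscribed open ball contains no point of $\eta$. Almost surely these simplices tile $\mathbb{R}^d$; they form the Delaunay tessellation. The \emph{Poisson--Delaunay graph} has vertex set $\eta$, and two points are joined when they are the endpoints of an edge of a Delaunay simplex. Equivalently, $x$ and $y$ are joined when their Voronoi cells meet (Lemma~\ref{lem:ball}), so the degree $\deg(x)$ counts the cells that touch the cell of $x$.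

Fix a convex body $W\subset\mathbb{R}^d$ (a compact convex set with nonempty interior) of volume $1$, for instance $[0,1]^d$. For $\rho>0$ put $W_\rho=\rho^{1/d}W$, a window of volume $\rho$, and
\[
\Delta_\rho=\max_{x\in\eta\cap W_\rho}\deg(x),\qquad \max\emptyset=0 .
\]
On the line every vertex has degree $2$. For $d\ge2$ a vertex can have any number of neighbors, and $\Delta_\rho$ records the most crowded neighborhood among about $\rho$ vertices. It tends to infinity with $\rho$, and one asks how fast it grows and how much it fluctuates.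

For $d=2$ there are deterministic integers $I_\rho\sim\frac12\frac{\log\rho}{\log\log\rho}$ such that $\mathbb{P}(\Delta_\rho\in\{I_\rho,I_\rho+1\})\to1$ \cite[Theorem~1.4.1]{HDR}. In general dimension it is known that $\mathbb{P}(\Delta_\rho\in\{I_\rho,\dots,I_\rho+k_d\})\to1$ for deterministic integers $I_\rho$ and a constant $k_d$ depending only on $d$. It is conjectured in \cite{HDR} that this is not optimal, and that for every $d\ge3$ the maximal degree is again concentrated on two consecutive integers. We prove this conjecture, by an argument that works for every $d\ge2$ and uses neither of the two results just quoted.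

\begin{theorem}[Two-point concentration]\label{thm:two}
Let $d\ge2$. There are deterministic integers $I_\rho$ such that, as $\rho\to\infty$,
\[
\mathbb{P}\big(\Delta_\rho\notin\{I_\rho,I_\rho+1\}\big)=O\Big((\log\rho)^{-\frac1{d-1}}(\log\log\rho)^{\frac{2d-1}{d-1}+1}\Big)\longrightarrow0 .
\]
\end{theorem}

Throughout, we write
\[
m_\rho=\frac{d-1}{2}\,\frac{\log\rho}{\log\log\rho}.
\]

\begin{theorem}[Order of growth]\label{thm:order}
Let $d\ge2$. Then $\Delta_\rho/m_\rho\to1$ in probability as $\rho\to\infty$. Consequently $I_\rho\sim m_\rho$.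
\end{theorem}

The third result describes how $\Delta_\rho$ moves from one integer to the next as the window grows. The natural time scale for the value $k$ is the window size at which degree $k$ has an even chance of having appeared.

\begin{theorem}[Limit law]\label{thm:law}
Let $d\ge2$. For each integer $k\ge1$ there is a smallest $\rho_k>0$ with $\mathbb{P}(\Delta_{\rho_k}\ge k)=\frac12$. As $k\to\infty$:
\begin{itemize}
\item[(a)] $\displaystyle\sup_{\rho>0}\big|\mathbb{P}(\Delta_\rho\ge k)-(1-2^{-\rho/\rho_k})\big|\to0$.
\item[(b)] There is $c=c(d,W)>0$ with $\rho_{k+1}/\rho_k\ge c\,k^{1/(d-1)}(\log k)^{-2}$ for all large $k$, so that $\rho_{k+1}/\rho_k\to\infty$; and $\log\rho_k\sim\frac{2}{d-1}\,k\log k$.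
\item[(c)] If $\rho/\rho_k\to t\in(0,\infty)$, then $\mathbb{P}(\Delta_\rho=k-1)\to2^{-t}$ and $\mathbb{P}(\Delta_\rho=k)\to1-2^{-t}$. In particular $\mathbb{P}(\Delta_{\rho_k}=k-1)\to\frac12$ and $\mathbb{P}(\Delta_{\rho_k}=k)\to\frac12$, so two consecutive integers cannot be replaced by one integer in Theorem~\ref{thm:two}. If $\rho/\rho_k\to\infty$ and $\rho/\rho_{k+1}\to0$, then $\mathbb{P}(\Delta_\rho=k)\to1$.
\end{itemize}
\end{theorem}

We do not claim that the rate in Theorem~\ref{thm:two} or the lower bound on $\rho_{k+1}/\rho_k$ is sharp.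

Section~\ref{sec:heur} explains which answer to expect and what stands in the way of a proof. Section~\ref{sec:prelim} replaces the degree by a local quantity. Section~\ref{sec:deletion} contains the deletion inequality, which is the heart of the paper; together with the lower bound on $\Delta_\rho$ of Section~\ref{sec:lower} it gives Theorem~\ref{thm:two} in Section~\ref{sec:two}. Theorems~\ref{thm:order} and~\ref{thm:law} are proved in Sections~\ref{sec:upper} and~\ref{sec:law}.

\medskip\noindent\textbf{Notation.} $B(x,r)$ is the closed Euclidean ball, $\kappa_d=|B(0,1)|$, and $|\cdot|$ denotes the Euclidean norm, the volume, or the cardinality, according to its argument. For a Borel set $V$, $\eta(V)$ is the number of points of $\eta$ in $V$. The letters $c,C$ denote positive constants that depend only on $d$ and $W$ and may change from line to line; other dependence is shown by a subscript.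

\section{What to expect, and two obstacles}\label{sec:heur}

This section is motivation; nothing in it is used later.

\medskip\noindent\textbf{Maxima of independent integer variables.} Let $X_1,\dots,X_n$ be independent copies of an integer variable $X$ with tail $p_k=\mathbb{P}(X\ge k)$. Then
\[
\mathbb{P}(\max_iX_i\ge k)\le np_k,\qquad \mathbb{P}(\max_iX_i<k)=(1-p_k)^n\le e^{-np_k}.
\]
Suppose that $p_k\le\delta p_{k-1}$ with $\delta$ small, for the values of $k$ near the maximum. Let $J$ be the largest $k$ with $np_k\ge\sqrt\delta$. Then $np_{J+1}<\sqrt\delta$ and $np_{J-1}\ge1/\sqrt\delta$, so the maximum lies in $\{J-1,J\}$ except with probability at most $\sqrt\delta+e^{-1/\sqrt\delta}$. What matters is thus the ratio of consecutive tails. If this ratio does not tend to zero, concentration can fail altogether: for $p_k=2^{-k}$ and $n=2^m$ we have $\mathbb{P}(\max_iX_i<m+j)\to\exp(-2^{-j})\in(0,1)$ for every $j\in\mathbb{Z}$, and no bounded number of values carries all the mass in the limit.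

\medskip\noindent\textbf{The price of degree $k$.} Let $\pi_k$ be the probability that a point added at the origin has at least $k$ neighbors. A natural way to achieve this is to place $k$ points near a sphere of radius $s$ about the origin, in directions about $\beta=k^{-1/(d-1)}$ apart, and to leave the rest of a ball of radius $2s$ empty. How exactly must the points be placed? The ball with diameter $[0,su]$, $|u|=1$, is left by the ray in direction $u'$ at distance $s\langle u,u'\rangle=s(1-|u-u'|^2/2)$ from the origin. So this ball misses the other points as long as all radii agree up to a relative error of order $\beta^2$. Each point may therefore be chosen in a cell of volume about $s^d\beta^{d-1}\beta^2$. With $s^d=k$ the empty region costs only $e^{-Ck}$, and each cell has volume about $k\cdot k^{-(d+1)/(d-1)}=k^{-2/(d-1)}$. This suggests $\pi_k=k^{-(\frac2{d-1}+o(1))k}$. Solving $\rho\pi_k\approx1$, that is $\frac{2}{d-1}k\log k\approx\log\rho$, gives $k\approx m_\rho$, and the ratio of consecutive tails should be a negative power of $k$. One expects two values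 in every dimension.

\medskip\noindent\textbf{First obstacle: ratios.} An estimate of $\pi_k$ up to a factor $k^{o(k)}$ says nothing about $\pi_k/\pi_{k-1}$. A variable that takes only odd values can have such a tail, with $p_{2j+1}=p_{2j}$ for all $j$. The two levels $k$ and $k-1$ must be compared directly.

\medskip\noindent\textbf{Second obstacle: clusters.} Degrees of nearby vertices are dependent. If vertices of degree at least $k$ arrive in groups, their expected number $\rho\pi_k$ overstates the chance of seeing one. In the plane the Delaunay graph is planar, hence has no subgraph $K_{3,3}$: three vertices cannot share three neighbors. In space there is no such restriction.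

\begin{example}
In $\mathbb{R}^3=\mathbb{R}^2\times\mathbb{R}$ take $m$ points $(0,h)$ on the vertical axis and $k$ points $(u,0)$ with $|u|=1$. Fix $h$ and $u$, and put $t=(1+h^2)/2$ and $v=(tu,h)$. The squared distance from $v$ to $(0,h')$ is $t^2+(h-h')^2$, and to $(u',0)$ it is $t^2+1+h^2-2t\langle u,u'\rangle=t^2+2t(1-\langle u,u'\rangle)$. So the sphere of radius $t$ about $v$ passes through $(0,h)$ and $(u,0)$ and leaves all other points strictly outside. Every axis point is joined to every circle point through an empty ball, and $m+k$ points suffice to produce $m$ vertices with $k$ common neighbors.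
\end{example}

We deal with the second obstacle by never counting vertices. We cut the window into blocks of volume $O(\log\rho)$, distant blocks being independent, and let the largest degree in a block play the role of $X_i$. The first obstacle then has to be overcome for the tail of this block maximum, and that is done by deleting one point.

\section{Empty balls, local degrees and localization}\label{sec:prelim}

\subsection{Facts about the Poisson process}

For disjoint Borel sets the restrictions of $\eta$ are independent, and $\eta(V)$ is a Poisson variable with mean $|V|$. The law of $\eta$ is invariant under translations. For a Poisson variable $n$ with mean $\mu$,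
\begin{equation}\label{eq:poisson}
\mathbb{P}(n\ge k)\le\mathbb{E}\binom nk=\frac{\mu^k}{k!},\qquad \mathbb{E}\big[ne^{2n}\big]=\mu e^2e^{\mu(e^2-1)} ;
\end{equation}
the second identity is the derivative at $\lambda=2$ of $\mathbb{E}e^{\lambda n}=e^{\mu(e^\lambda-1)}$. The \emph{Mecke formula} states that for every measurable $f\ge0$,
\begin{equation}\label{eq:mecke}
\mathbb{E}\sum_{y\in\eta}f\big(y,\eta\setminus\{y\}\big)=\int_{\mathbb{R}^d}\mathbb{E}f(y,\eta)\,dy .
\end{equation}
In words: deleting a point of $\eta$ leaves a Poisson process, and the deleted point is distributed according to Lebesgue measure, independently of the rest. Finally, almost surely $\eta$ is locally finite and in general position: no $d+1$ points lie on a hyperplane and no $d+2$ points lie on a sphere.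

\subsection{Delaunay edges and empty balls}

Call an open ball \emph{empty} if it contains no point of $\eta$. The Voronoi cell of $x\in\eta$ is $C_x=\{v:|v-x|\le|v-z|\text{ for all }z\in\eta\}$, a closed convex set; $v\in C_x$ means that the open ball with center $v$ and $x$ on its boundary is empty.

\begin{lemma}\label{lem:ball}
Almost surely, all degrees are finite, and $x\ne y$ in $\eta$ are joined if and only if some empty open ball has $x$ and $y$ on its boundary, that is, if and only if $C_x\cap C_y\neq\emptyset$.
\end{lemma}

\begin{proof}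
First, almost surely every cell is bounded. An unbounded $C_x$, being closed and convex, contains a ray $x+tu$, $t\ge0$, $|u|=1$, and the empty balls with centers $x+tu$ and radii $t$ fill the half-space $\{z:\langle z-x,u\rangle>0\}$. Cover the unit sphere by finitely many open caps of diameter less than $1$. If $u$ lies in the cap that generates the cone $\Gamma$, then $\langle w,u\rangle>0$ on $\Gamma$, so the half-space contains $a+\Gamma$ for some $a\in\mathbb{Q}^d$. These countably many sets $a+\Gamma$ have infinite volume, so almost surely none is free of points.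

If $x$ and $y$ are joined, the circumscribed ball of a Delaunay simplex with edge $[x,y]$ is as required. Conversely, let $F=C_x\cap C_y$ be nonempty. It is compact and convex; let $v$ be an extreme point of $F$ and let $Z\ni x,y$ be the set of points of $\eta$ on the sphere with center $v$ through $x$. Suppose some $w\neq0$ were orthogonal to $z-x$ for all $z\in Z$. Then $v\pm tw$ would remain equidistant from all points of $Z$, and for small $t$ it would remain closer to $x$ than to any point of $\eta\setminus Z$, since these points are strictly outside the sphere and $\eta$ is locally finite. Thus $v\pm tw\in F$, which contradicts extremality. Hence the differences $z-x$ span $\mathbb{R}^d$, and by general position $Z$ consists of exactly $d+1$ affinely independent points. They span a Delaunay simplex with $x$ and $y$ among its vertices. Finally, if $C_x\subset B(x,r)$, all neighbors of $x$ lie in $B(x,2r)$, so there are finitely many.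
\end{proof}

\subsection{The local degree}

The degree of $x$ may depend on points arbitrarily far away, because empty balls may be large. To obtain independence we allow only balls of bounded radius.

Let $R>0$, let $\xi\subset\mathbb{R}^d$ be locally finite and $x\in\xi$. A point $y\in\xi\setminus\{x\}$ is an \emph{$R$-neighbor} of $x$ in $\xi$ if there is a point $v$, called a \emph{witness center}, such that $|v-x|=|v-y|\le R/2$ and the open ball with center $v$ and radius $|v-x|$ contains no point of $\xi$. Let $\deg_R(x;\xi)$ be the number of $R$-neighbors of $x$. (For points $x,y,z_1,\dots,z_n$, the existence of $v$ with $|v-x|=|v-y|\le R/2$ and $|v-z_i|\ge|v-x|$ for all $i$ is a closed condition, because $v$ ranges over a compact set. So $\deg_R$ is measurable.)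

\begin{lemma}\label{lem:local}
\begin{itemize}
\item[(P1)] The $R$-neighbors of $x$ lie in $B(x,R)$, and $\deg_R(x;\xi)$ depends only on $\xi\cap B(x,R)$.
\item[(P2)] If $y\in\xi\setminus\{x\}$, then $\deg_R(x;\xi\setminus\{y\})\ge\deg_R(x;\xi)-1$.
\item[(P3)] If $y=x+ru$ and $y'=x+r'u'$ are $R$-neighbors of $x$, with $|u|=|u'|=1$ and $r,r'>0$, then $|y-y'|\le2R|u-u'|$.
\end{itemize}
\end{lemma}

\begin{proof}
A ball of radius at most $R/2$ with $x$ on its boundary lies in $B(x,R)$, which gives (P1). A ball free of points stays free after a deletion, so every $R$-neighbor other than $y$ survives; this is (P2). For (P3), let $x=0$ and let $v$ be a witness center for $y$ (Figure~\ref{fig:P3}). Expanding $|ru-v|^2=|v|^2$ gives $r=2\langle v,u\rangle$. Since $y'$ is not in the open ball, $|r'u'-v|^2\ge|v|^2$, that is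
\[
r'\ge2\langle v,u'\rangle\ge 2\langle v,u\rangle-2|v|\,|u-u'|\ge r-R|u-u'| .
\]
Exchanging the roles of $y$ and $y'$ gives $|r-r'|\le R|u-u'|$. Since $r'\le R$, we get $|y-y'|\le|r-r'|+r'|u-u'|\le2R|u-u'|$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\draw (1.5,-0.5) circle (1.5811);
\draw[dashed] (1.2,1.0) circle (1.5620);
\draw[gray] (0,0) -- (3.8,0);
\draw[gray] (0,0) -- (20:3.8);
\fill (0,0) circle (0.045) node[left] {$x$};
\fill (3,0) circle (0.045) node[below right] {$y$};
\fill (20:2.939) circle (0.045) node[above right] {$y'$};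
\fill (1.5,-0.5) circle (0.03) node[below] {$v$};
\fill (1.2,1.0) circle (0.03) node[above] {$v'$};
\draw[fill=white] (2.4,0) circle (0.045) node[below] {$p$};
\draw[fill=white] (20:2.477) circle (0.045) node[above left] {$p'$};
\end{tikzpicture}
\caption{Two neighbors $y,y'$ of $x$ and their empty balls (solid for $y$, dashed for $y'$). The ray from $x$ through $y'$ leaves the solid ball at $p'$, so $y'$ lies at or beyond $p'$; likewise $y$ lies at or beyond $p$. When the two rays are close and the balls are not too large, $p'$ is close to $y$ and $p$ is close to $y'$, which forces $y$ and $y'$ to be at nearly the same distance from $x$.}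
\label{fig:P3}
\end{figure}

Property (P3) says that two neighbors in nearly the same direction are close to each other. It needs the bound on the radius: any three non-collinear points of the plane are pairwise joined through their circumscribed disk, however thin the triangle.

\subsection{Cubes and caps}

\begin{lemma}\label{lem:cubes}
Let $a=a_\rho=o(\rho^{1/d})$ and consider a tiling of $\mathbb{R}^d$ by translates of $[0,a)^d$. The number of cubes meeting $\partial W_\rho$ is $o(\rho/a^d)$. The number of cubes contained in $W_\rho$ and the number of cubes meeting $W_\rho$ are both $(1+o(1))\rho/a^d$. A cube that meets $W_\rho$ without being contained in it meets $\partial W_\rho$.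
\end{lemma}

\begin{proof}
The last statement holds because cubes are connected. After scaling by $\rho^{-1/d}$, the cubes meeting the boundary lie in a neighborhood of $\partial W$ whose width tends to $0$. Its volume tends to $|\partial W|$, which is $0$ because $W$ is convex. So these cubes have total volume $o(\rho)$ before scaling. The union of the cubes contained in $W_\rho$ is a subset of $W_\rho$, the union of those meeting $W_\rho$ contains $W_\rho$, and the two unions differ only by cubes meeting $\partial W_\rho$.
\end{proof}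

\begin{lemma}\label{lem:caps}
There is $b_d\ge1$ such that for every $\theta\in(0,1]$:
\begin{itemize}
\item[(i)] $S^{d-1}$ can be partitioned into at most $b_d\theta^{-(d-1)}$ Borel sets of diameter at most $\theta$;
\item[(ii)] $S^{d-1}$ contains at least $b_d^{-1}\theta^{-(d-1)}$ points with pairwise distances at least $\theta$.
\end{itemize}
\end{lemma}

\begin{proof}
A cap $\{u\in S^{d-1}:|u-u_0|<t\}$ with $0<t\le2$ has surface measure between $ct^{d-1}$ and $Ct^{d-1}$. Let $N_t$ be a maximal set of points of the sphere with pairwise distances at least $t$. The caps of radius $t/2$ about its points are disjoint, so $|N_t|\le Ct^{-(d-1)}$; by maximality the caps of radius $t$ cover the sphere, so $|N_t|\ge ct^{-(d-1)}$. The set $N_\theta$ gives (ii). For (i), order $N_{\theta/2}$ and assign each $u$ to the first point of $N_{\theta/2}$ within distance $\theta/2$.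
\end{proof}

\subsection{Localization}

An empty ball of volume $C\log\rho$ has probability $\rho^{-C}$, so for large $C$ none appears near $W_\rho$. This dictates the choice of $R$. For $\rho\ge e$ put
\[
R_\rho=(A\log\rho)^{1/d},\qquad A=3(4\sqrt d)^d .
\]

\begin{lemma}\label{lem:loc}
For $\rho\ge e$ and $R=R_\rho$ there is an event $E_\rho$ with $\mathbb{P}(E_\rho^c)\le C\rho^{-2}$ such that almost surely on $E_\rho$, $\deg(x)=\deg_R(x;\eta)$ for all $x\in\eta\cap W_\rho$.
\end{lemma}

\begin{proof}
Let $h=R/(4\sqrt d)$, so that $h^d=3\log\rho\ge1$ and a cube of side $h$ has diameter $R/4$. Let $E_\rho$ be the event that each cube of the tiling $h(\mathbb{Z}^d+[0,1)^d)$ meeting $W_\rho+B(0,R)$ contains a point of $\eta$. These cubes lie in $W_\rho+B(0,2R)$, which has volume at most $C\rho$ because $R\rho^{-1/d}$ is bounded. So there are at most $C\rho$ of them, and $\mathbb{P}(E_\rho^c)\le C\rho e^{-h^d}=C\rho^{-2}$.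

On $E_\rho$, let $x\in\eta\cap W_\rho$ lie on the boundary of an empty open ball of radius greater than $R/2$. This ball contains the open ball of radius $R/2$ tangent to it from inside at $x$, with center $v$ say. The cube of the tiling containing $v$ lies in the smaller ball, since its diameter is $R/4$, and it meets $W_\rho+B(0,R)$ at $v$. So it contains a point of $\eta$, a contradiction. Thus all empty balls through $x$ have radius at most $R/2$, and Lemma~\ref{lem:ball} identifies neighbors with $R$-neighbors.
\end{proof}

For a bounded Borel set $D$ and a locally finite $\xi$, and with $R$ understood, define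
\[
M_D(\xi)=\max_{x\in\xi\cap D}\deg_R(x;\xi),\qquad M_D=M_D(\eta),\qquad q_D(k)=\mathbb{P}(M_D\ge k).
\]
By (P1), $M_D$ is finite and depends only on $\eta\cap(D+B(0,R))$. With $R=R_\rho$ we put $\Delta^R_\rho=M_{W_\rho}$, so that
\begin{equation}\label{eq:loc}
\mathbb{P}(\Delta_\rho\ne\Delta_\rho^R)\le C\rho^{-2}.
\end{equation}

\section{The deletion inequality}\label{sec:deletion}

Let $R=R_\rho$, let $D$ be a Borel subset of a cube $Q$ of side $R$, and let $Q^+=Q+B(0,R)$, so $|Q^+|\le3^dR^d=3^dA\log\rho$. We want to show that $q_D(k)$ is much smaller than $q_D(k-1)$ when $k$ is of order $m_\rho$.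

\medskip\noindent\textbf{A first attempt.} If $M_D(\eta)\ge k$, some $x\in\eta\cap D$ has $k$ $R$-neighbors, all in $Q^+$, and by (P2) deleting any one of them leaves $M_D\ge k-1$. So $k\,\mathbf{1}\{M_D(\eta)\ge k\}\le\sum_{y\in\eta\cap Q^+}\mathbf{1}\{M_D(\eta\setminus\{y\})\ge k-1\}$, and the Mecke formula gives $k\,q_D(k)\le|Q^+|\,q_D(k-1)$. The factor $|Q^+|/k$ is of order $\log\log\rho$, which is useless, but only just. The loss is that we allowed the deleted point to be put back anywhere in $Q^+$. Any further property of $y$ that confines it to a small part of $Q^+$ will turn the factor into a small one.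

\medskip\noindent\textbf{The planar case.} Let $d=2$ and let $k$ be even. Cut the circle of directions at $x$ into $k/2$ arcs of length $4\pi/k$. At most $k/2$ neighbors of $x$ are alone in their arc, so at least $k/2$ share an arc with another neighbor, and by (P3) each of these lies within $r=8\pi R/k$ of another point of $\eta$. Delete only such points. Once $y$ is deleted, it must be put back in the union of the disks of radius $r$ about the $n=\eta(Q^+)$ remaining points, of area at most $n\pi r^2=64\pi^3nR^2/k^2$. Both $n$ and $R^2$ are of order $\log\rho$, so the factor becomes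
\[
\frac{2}{k}\cdot\frac{C(\log\rho)^2}{k^2},\qquad\text{of order }\ \frac{(\log\log\rho)^3}{\log\rho}\ \text{ when } k \text{ is of order } m_\rho .
\]
The condition on $y$ does not mention $x$: it asks only that $y$ be near \emph{some} point of the block. The area bound therefore holds however many points of the block have large degree, and this is why clusters do no harm. One point needs care: $n$ is not independent of the event $\{M_D\ge k-1\}$, so we truncate it, at the cost of an additive error $\rho^{-3}$.

\begin{lemma}[Deletion inequality]\label{lem:deletion}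
There is a constant $C_d$ such that for all $\rho\ge e$, all Borel sets $D$ contained in a cube $Q$ of side $R=R_\rho$, and all integers $k\ge2b_d$,
\[
q_D(k)\le\varepsilon_{k,\rho}\big(q_D(k-1)+\rho^{-3}\big),\qquad \varepsilon_{k,\rho}=C_d(\log\rho)^2\,k^{-\frac{2d-1}{d-1}} .
\]
\end{lemma}

\begin{proof}
Let $\theta=(2b_d/k)^{1/(d-1)}\le1$ and $r=2R\theta$. The partition of Lemma~\ref{lem:caps}(i) has at most $b_d\theta^{-(d-1)}=k/2$ classes. Suppose $M_D(\eta)\ge k$, and pick $x\in\eta\cap D$ with $\deg_R(x;\eta)\ge k$. Sort its $R$-neighbors by the class of their direction from $x$. At most $k/2$ of them are alone in their class, so at least $k/2$ are not. Let $y$ be one of the latter and $y'\ne y$ an $R$-neighbor in the same class. Then $y,y'\in\eta\cap Q^+$ by (P1), $|y-y'|\le r$ by (P3), and $\deg_R(x;\eta\setminus\{y\})\ge k-1$ by (P2). Hence, for every configuration,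
\[
\frac k2\,\mathbf{1}\{M_D(\eta)\ge k\}\le\sum_{y\in\eta\cap Q^+}\mathbf{1}\{M_D(\eta\setminus\{y\})\ge k-1\}\;\mathbf{1}\big\{\operatorname{dist}\big(y,(\eta\setminus\{y\})\cap Q^+\big)\le r\big\}.
\]
The summand is a function of $y$ and $\eta\setminus\{y\}$. Take expectations and apply \eqref{eq:mecke}; with $n=\eta(Q^+)$,
\[
\frac k2\,q_D(k)\le\mathbb{E}\Big[\mathbf{1}\{M_D\ge k-1\}\int_{Q^+}\mathbf{1}\{\operatorname{dist}(y,\eta\cap Q^+)\le r\}\,dy\Big]\le\kappa_dr^d\,\mathbb{E}\big[n\,\mathbf{1}\{M_D\ge k-1\}\big].
\]
Let $\mu=|Q^+|$, $\bar\mu=3^dR^d\ge\mu$ and $n_0=e^2\bar\mu\ge1$. By \eqref{eq:poisson} and the inequality $te^{-t}\le1$,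
\[
\mathbb{E}\big[n\mathbf{1}\{n>n_0\}\big]\le\mathbb{E}\big[ne^{2(n-n_0)}\big]=\mu e^2e^{\mu(e^2-1)-2e^2\bar\mu}\le\big(e^2\bar\mu\,e^{-e^2\bar\mu}\big)e^{-\bar\mu}\le e^{-\bar\mu}\le\rho^{-3},
\]
the last step because $\bar\mu=3^dA\log\rho\ge3\log\rho$. Splitting according to whether $n\le n_0$ gives $\mathbb{E}[n\mathbf{1}\{M_D\ge k-1\}]\le n_0q_D(k-1)+\rho^{-3}\le n_0(q_D(k-1)+\rho^{-3})$. Therefore the claim holds with the factor
\[
\frac{2\kappa_d}{k}(2R\theta)^dn_0=2\kappa_d6^de^2\,R^{2d}\,\frac{\theta^d}{k}=2\kappa_d6^de^2A^2(2b_d)^{\frac d{d-1}}\,(\log\rho)^2\,k^{-1-\frac{d}{d-1}},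
\]
and $1+\frac d{d-1}=\frac{2d-1}{d-1}$.
\end{proof}

We now pass from one block to the window. Let $Q_i=R(i+[0,1)^d)$, $i\in\mathbb{Z}^d$. The next lemma replaces the two inequalities for independent variables in Section~\ref{sec:heur}.

\begin{lemma}\label{lem:blocks}
Let $R>0$, let $\mathcal{I}\subset\mathbb{Z}^d$ be finite, let $D_i\subset Q_i$ be Borel for $i\in\mathcal{I}$, and let $S=\sum_{i\in\mathcal{I}}q_{D_i}(k)$. Then
\[
\mathbb{P}\big(\max_{i\in\mathcal{I}}M_{D_i}\ge k\big)\le S,\qquad \mathbb{P}\big(\max_{i\in\mathcal{I}}M_{D_i}<k\big)\le\exp(-4^{-d}S).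
\]
\end{lemma}

\begin{proof}
The first inequality is the union bound. For the second, color $i$ by its class in $(\mathbb{Z}/4\mathbb{Z})^d$. Distinct cubes of one color are at distance at least $3R$, so their $R$-neighborhoods are disjoint and the variables $M_{D_i}$ of one color are independent. The indices $\mathcal{I}'$ of some color carry at least $4^{-d}S$ of the sum, and $\mathbb{P}(\max_{i\in\mathcal{I}}M_{D_i}<k)\le\prod_{i\in\mathcal{I}'}(1-q_{D_i}(k))\le\exp(-4^{-d}S)$.
\end{proof}

Take $R=R_\rho$ and $D_i=Q_i\cap W_\rho$, and define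
\[
S_k=S_k(\rho)=\sum_{i:\,D_i\ne\emptyset}q_{D_i}(k),
\]
the expected number of blocks that contain a vertex of $W_\rho$ with $R$-degree at least $k$. By Lemma~\ref{lem:cubes}, for large $\rho$ the sum has at most $2\rho/R^d\le\rho$ terms. It is nonincreasing in $k$ and tends to $0$ as $k\to\infty$, since each $M_{D_i}$ is finite. Since $\Delta^R_\rho=\max_iM_{D_i}$, Lemmas~\ref{lem:deletion} and~\ref{lem:blocks} give, for large $\rho$,
\begin{align}
S_k&\le\varepsilon_{k,\rho}\,(S_{k-1}+\rho^{-2})\qquad(k\ge2b_d),\label{eq:ratio}\\
\mathbb{P}(\Delta^R_\rho\ge k)&\le S_k,\qquad \mathbb{P}(\Delta^R_\rho<k)\le\exp(-4^{-d}S_k).\label{eq:sandwich}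
\end{align}

\section{A vertex of large degree}\label{sec:lower}

The factor $\varepsilon_{k,\rho}$ is small only when $k$ is large compared with $(\log\rho)^{(2d-2)/(2d-1)}$. To use \eqref{eq:ratio} we must know that $\Delta_\rho$ exceeds this level. We prove the sharp lower bound, which also serves for Theorem~\ref{thm:order}, by making the construction of Section~\ref{sec:heur} precise. The central point must itself belong to $\eta$, so it is allowed to move in a small ball.

\begin{lemma}\label{lem:lower}
For $\gamma\in(0,1)$ and $k=\lfloor(1-\gamma)m_\rho\rfloor$ we have $\mathbb{P}(\Delta_\rho\ge k)\to1$ as $\rho\to\infty$.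
\end{lemma}

\begin{proof}
Let $s=k^{1/d}$ and $\beta=(b_dk)^{-1/(d-1)}\le1$. By Lemma~\ref{lem:caps}(ii) there are $u_1,\dots,u_k\in S^{d-1}$ with pairwise distances at least $\beta$. Put $\tau=s\beta^2/32$ and
\[
U_i=\big\{ru:\ |u|=1,\ |u-u_i|\le\beta/8,\ s\le r\le s(1+\beta^2/32)\big\}.
\]
The sets $B(0,\tau),U_1,\dots,U_k$ are disjoint subsets of $B(0,2s)$. In polar coordinates, $|U_i|\ge c\beta^{d-1}\cdot s^{d-1}\cdot s\beta^2\ge c\,k^{-2/(d-1)}$. Let $G$ be the event that $\eta\cap B(0,2s)$ consists of exactly one point $x\in B(0,\tau)$ and exactly one point $y_i=r_iw_i$, $|w_i|=1$, in each $U_i$. By independence,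
\[
\mathbb{P}(G)=e^{-\kappa_d2^dk}\,\kappa_d\tau^d\prod_{i=1}^k|U_i|\ge c^k\,k^{-2k/(d-1)},
\]
where $\tau^d=c\,k^{1-2d/(d-1)}$, a fixed power of $k$, has been absorbed into $c^k$.

\emph{On $G$, almost surely $\deg(x)\ge k$.} Fix $i$ and consider the open ball with diameter $[x,y_i]$. It has $x$ and $y_i$ on its boundary and lies in $B(0,|x|+|y_i|)\subset B(0,2s)$, so only the points $y_j$, $j\neq i$, could lie in it. A point $z$ lies in this ball if and only if $\langle z-x,z-y_i\rangle<0$. We have $|w_i-w_j|\ge\beta-\frac\beta4=\frac34\beta$, hence $\langle w_i,w_j\rangle=1-\frac12|w_i-w_j|^2\le1-\frac9{32}\beta^2$. If $\langle w_i,w_j\rangle>0$, then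
\[
r_i\langle w_i,w_j\rangle\le s\Big(1+\frac{\beta^2}{32}\Big)\Big(1-\frac{9\beta^2}{32}\Big)\le s\Big(1-\frac{\beta^2}4\Big),
\]
and otherwise $r_i\langle w_i,w_j\rangle\le0\le s(1-\beta^2/4)$. Since $r_j\ge s$,
\[
\langle y_j,y_j-y_i\rangle=r_j\big(r_j-r_i\langle w_i,w_j\rangle\big)\ge\frac{s^2\beta^2}4,\qquad |\langle x,y_j-y_i\rangle|\le\tau\cdot4s=\frac{s^2\beta^2}8 .
\]
Thus $\langle y_j-x,y_j-y_i\rangle>0$, the ball is empty, and $x$ is joined to $y_i$ by Lemma~\ref{lem:ball}.

\emph{Independent trials.} By Lemma~\ref{lem:cubes} with $a=5s$, the window $W_\rho$ contains at least $c\rho/k$ disjoint translates of $B(0,2s)$, and the translated events are independent with probability $\mathbb{P}(G)$. So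
\[
\mathbb{P}(\Delta_\rho<k)\le\exp\big(-c\rho\,k^{-1}c^k\,k^{-2k/(d-1)}\big).
\]
For large $\rho$ we have $k\le\log\rho$, so $\log k\le\log\log\rho$ and $k\log k\le(1-\gamma)\frac{d-1}2\log\rho$, that is, $k^{-2k/(d-1)}\ge\rho^{-(1-\gamma)}$. Also $c^k/k=\rho^{-o(1)}$ because $k=o(\log\rho)$. The quantity in the exponential is at most $-\rho^{\gamma-o(1)}$, which tends to $-\infty$.
\end{proof}

\section{Proof of Theorem~\ref{thm:two}}\label{sec:two}

Let $k_\rho=m_\rho/2$ and $\delta=\delta_\rho=C_d(\log\rho)^2k_\rho^{-\frac{2d-1}{d-1}}$. Since $2-\frac{2d-1}{d-1}=-\frac1{d-1}$,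
\[
\delta_\rho=C\,(\log\rho)^{-\frac1{d-1}}(\log\log\rho)^{\frac{2d-1}{d-1}}\longrightarrow0,\qquad \log(1/\delta_\rho)=O(\log\log\rho).
\]
As $\varepsilon_{k,\rho}$ decreases in $k$, \eqref{eq:ratio} gives for large $\rho$
\begin{equation}\label{eq:delta}
S_k\le\delta\,(S_{k-1}+\rho^{-2})\qquad\text{for all integers }k\ge k_\rho .
\end{equation}
We cut the sequence $(S_k)$ at a threshold $\sigma$. By \eqref{eq:sandwich}, the error above will be $\sigma$ and the error below about $\exp(-4^{-d}\sigma/\delta)$, so $\sigma$ should exceed $\delta$ by a logarithmic factor. Let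
\[
\sigma=2\cdot4^d\,\delta\log(1/\delta)\to0,\qquad J=\max\{k:S_k\ge\sigma\}.
\]
Lemma~\ref{lem:lower} with $\gamma=\frac14$ applies to the integer $\lfloor\frac34m_\rho\rfloor\ge\lceil k_\rho\rceil$, so by \eqref{eq:sandwich} and \eqref{eq:loc}, $\liminf S_{\lceil k_\rho\rceil}\ge\lim\mathbb{P}(\Delta^R_\rho\ge\lceil k_\rho\rceil)=1$. Since $S_k\to0$ as $k\to\infty$, the integer $J$ exists for large $\rho$ and satisfies $J\ge k_\rho$. It is deterministic.

By the definition of $J$ and \eqref{eq:sandwich}, $\mathbb{P}(\Delta^R_\rho\ge J+1)\le S_{J+1}<\sigma$. By \eqref{eq:delta} with $k=J$,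
\[
S_{J-1}\ge\sigma/\delta-\rho^{-2}=2\cdot4^d\log(1/\delta)-\rho^{-2},
\]
so \eqref{eq:sandwich} gives $\mathbb{P}(\Delta^R_\rho<J-1)\le\exp(-2\log(1/\delta)+1)=e\delta^2$. Put $I_\rho=J-1$, with $I_\rho$ arbitrary for small $\rho$. By \eqref{eq:loc},
\[
\mathbb{P}\big(\Delta_\rho\notin\{I_\rho,I_\rho+1\}\big)\le\sigma+e\delta^2+C\rho^{-2}=O\big(\delta_\rho\log\log\rho\big),
\]
which is the stated bound. \qed

\section{Proof of Theorem~\ref{thm:order}}\label{sec:upper}

Lemma~\ref{lem:lower} gives $\mathbb{P}(\Delta_\rho\ge(1-2\gamma)m_\rho)\to1$ for every small $\gamma>0$. For the upper bound clusters do not matter, since a first moment suffices. Fix $\gamma>0$, let $k=\lceil(1+\gamma)m_\rho\rceil$, $R=R_\rho$ and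
\[
\pi_k^R=\mathbb{P}\big(\deg_R(0;\eta\cup\{0\})\ge k\big).
\]
The Mecke formula, applied to $f(x,\xi)=\mathbf{1}\{x\in W_\rho\}\mathbf{1}\{\deg_R(x;\xi\cup\{x\})\ge k\}$, and translation invariance show that the expected number of $x\in\eta\cap W_\rho$ with $\deg_R(x;\eta)\ge k$ is $\rho\pi_k^R$. So $\mathbb{P}(\Delta^R_\rho\ge k)\le\rho\pi^R_k$, and we must show that $\rho\pi_k^R\to0$.

The plan is to trap the $k$ neighbors of the origin in a set $V$ of small volume, chosen from a short deterministic list, and to use $\mathbb{P}(\eta(V)\ge k)\le|V|^k/k!$. Sorting neighbors by direction at scale $\theta\approx k^{-1/(d-1)}$ and using (P3) confines them to a shell of relative thickness $\theta$, which yields only $k^{-k/(d-1)}$. The correct exponent needs thickness $\theta^2$, as in Lemma~\ref{lem:lower}. For this, neighbors must be grouped so that both their directions and their witness centers are close. A pair (direction, center) ranges over a space of dimension $2d-1$, too large to be covered by about $\theta^{-(d-1)}$ groups. The next lemma shows that emptiness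 of the witness balls reduces the dimension to $d-1$.

\begin{lemma}\label{lem:groups}
Let $\theta\in(0,1]$ and $C_0=(3/2)^{d-1}b_d$. Let $y_1,\dots,y_k$ be distinct $R$-neighbors of $0$ in a locally finite set, with witness centers $v_i$ and directions $u_i=y_i/|y_i|$. There is $\mathcal{J}\subset\{1,\dots,k\}$ with $|\mathcal{J}|\le C_0\theta^{-(d-1)}$ such that for every $i$ some $j\in\mathcal{J}$ satisfies
\[
|u_i-u_j|\le\theta,\qquad \big||y_i|-2\langle v_j,u_i\rangle\big|\le2R\theta^2 .
\]
\end{lemma}

\begin{proof}
As in the proof of (P3), $|y_j|=2\langle v_j,u_j\rangle$ and $|y_j|\ge2\langle v_i,u_j\rangle$ for all $i,j$. Thus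
\begin{equation}\label{eq:monotone}
\langle v_i-v_j,u_i\rangle\ge0,\qquad\langle v_i-v_j,u_j\rangle\le0\qquad\text{for all }i,j .
\end{equation}
In geometric terms, $u_j$ is an outer normal at $v_j$ of the convex hull $K$ of the centers. The point $w_j=v_j+Ru_j$ then lies on the boundary of the parallel body $K+B(0,R)$, a hypersurface, and it encodes both $v_j$ and $u_j$. Indeed, \eqref{eq:monotone} gives $\langle v_i-v_j,u_i-u_j\rangle\ge0$, so
\begin{equation}\label{eq:w}
|w_i-w_j|^2\ge|v_i-v_j|^2+R^2|u_i-u_j|^2 .
\end{equation}
To group the $w_j$, push them out to a sphere. Since $|w_j|\le\frac32R$, there is $t_j\ge0$ with $z_j=w_j+t_ju_j$ of norm $\frac32R$. By \eqref{eq:monotone}, $\langle w_i-w_j,u_i\rangle=\langle v_i-v_j,u_i\rangle+R(1-\langle u_i,u_j\rangle)\ge0$, and exchanging $i$ and $j$ gives $\langle w_i-w_j,u_j\rangle\le0$. Using $|a+b|^2\ge|a|^2+2\langle a,b\rangle$,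
\[
|z_i-z_j|^2\ge|w_i-w_j|^2+2t_i\langle w_i-w_j,u_i\rangle-2t_j\langle w_i-w_j,u_j\rangle\ge|w_i-w_j|^2 .
\]
By Lemma~\ref{lem:caps}(i) with $\frac23\theta$, the sphere of radius $\frac32R$ is partitioned into at most $C_0\theta^{-(d-1)}$ sets of diameter at most $R\theta$. Let $\mathcal{J}$ contain one index $j$ for each set that contains some $z_j$. Given $i$, take $j\in\mathcal{J}$ with $z_j$ in the same set as $z_i$. Then $|w_i-w_j|\le R\theta$, so $|v_i-v_j|\le R\theta$ and $|u_i-u_j|\le\theta$ by \eqref{eq:w}. By \eqref{eq:monotone} again,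
\[
0\le\langle v_i-v_j,u_i\rangle\le\langle v_i-v_j,u_i-u_j\rangle\le R\theta^2 ,
\]
and $|y_i|-2\langle v_j,u_i\rangle=2\langle v_i-v_j,u_i\rangle$.
\end{proof}

Specifying a group costs a factor $k^{O(1)}$, so $k$ groups would cost $k^{O(k)}$, which is too much. We use only $\alpha k$ groups, with $\alpha\in(0,1)$ small and fixed; this changes $\theta$ by a constant factor only. Let $\theta=(C_0/(\alpha k))^{1/(d-1)}$, which is at most $1$ for large $k$, so that $|\mathcal{J}|\le\lfloor\alpha k\rfloor$.

The pairs $(u_j,v_j)$ are random, so we discretize them. Let $\Lambda$ be a fixed finite set of pairs $(\hat u,\hat v)\in S^{d-1}\times\mathbb{R}^d$ such that every $(u,v)\in S^{d-1}\times B(0,R/2)$ has some $(\hat u,\hat v)\in\Lambda$ with $|u-\hat u|\le\theta$ and $|v-\hat v|\le R\theta^2$. Taking one $\hat u$ in each class of Lemma~\ref{lem:caps}(i) and $\hat v$ in a grid of mesh $R\theta^2/\sqrt d$, we get $|\Lambda|\le C\theta^{-(d-1)-2d}\le C(\alpha k/C_0)^5\le k^6$ for large $k$, because $\frac{3d-1}{d-1}\le5$. For $\lambda=(\hat u,\hat v)\in\Lambda$ let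
\[
U_\lambda=\big\{ru:\ |u|=1,\ |u-\hat u|\le2\theta,\ |r-2\langle\hat v,u\rangle|\le4R\theta^2,\ 0\le r\le R\big\}.
\]
In polar coordinates $|U_\lambda|\le C\theta^{d-1}\cdot R^{d-1}\cdot8R\theta^2=C\theta^{d+1}R^d$. If $i$ and $j$ are as in Lemma~\ref{lem:groups} and $\lambda$ approximates $(u_j,v_j)$, then $|u_i-\hat u|\le2\theta$ and $\big||y_i|-2\langle\hat v,u_i\rangle\big|\le2R\theta^2+2|v_j-\hat v|\le4R\theta^2$, so $y_i\in U_\lambda$.

Hence, if $\deg_R(0;\eta\cup\{0\})\ge k$, then $\eta(V)\ge k$ for some union $V$ of $\lfloor\alpha k\rfloor$ sets $U_\lambda$, repetitions allowed. There are at most $k^{6\alpha k}$ such unions, and each has volume $|V|\le C_0\theta^{-(d-1)}\cdot C\theta^{d+1}R^d=CR^d\theta^2=C_\alpha R^dk^{-2/(d-1)}$. By \eqref{eq:poisson} and $1/k!\le(e/k)^k$,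
\[
\pi^R_k\le k^{6\alpha k}\Big(\frac{C_\alpha R^d}{k}\Big)^kk^{-2k/(d-1)} .
\]
Now $\log k\sim\log\log\rho$, so $R^d/k\le C\log\log\rho\le C\log k$ and the middle factor is $k^{o(k)}$. Also $k\log k=(1+\gamma+o(1))\frac{d-1}2\log\rho$. Therefore
\[
\log(\rho\pi_k^R)\le\Big[1-(1+\gamma)\big(1-3\alpha(d-1)\big)+o(1)\Big]\log\rho ,
\]
and the bracket is negative for large $\rho$ once $\alpha$ is small enough in terms of $\gamma$ and $d$. So $\rho\pi^R_k\to0$, and with \eqref{eq:loc} we get $\mathbb{P}(\Delta_\rho\ge k)\to0$. This proves the convergence in probability.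

Finally, for each $\gamma>0$ the events $\{\Delta_\rho\in\{I_\rho,I_\rho+1\}\}$ and $\{|\Delta_\rho-m_\rho|\le\gamma m_\rho\}$ both have probability tending to $1$, so they intersect for large $\rho$, and then $|I_\rho-m_\rho|\le\gamma m_\rho+1$. Hence $I_\rho\sim m_\rho$. \qed

\section{Proof of Theorem~\ref{thm:law}}\label{sec:law}

\subsection{The medians $\rho_k$}

Translating $W$ translates $W_\rho$ and does not change the law of $\Delta_\rho$, so we may assume $0\in W$. Convexity then makes $W_\rho$ increasing in $\rho$; this and Lemma~\ref{lem:cubes} are the two places where the shape of $W$ matters. Let $F_k(\rho)=\mathbb{P}(\Delta_\rho<k)$. It is nonincreasing in $\rho$ and nondecreasing in $k$. For $\rho<\rho'$,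
\[
0\le F_k(\rho)-F_k(\rho')\le\mathbb{P}\big(\eta(W_{\rho'}\setminus W_\rho)\ge1\big)\le\rho'-\rho,
\]
so $F_k$ is continuous. For $k\ge1$, $F_k(\rho)\ge\mathbb{P}(\eta(W_\rho)=0)\to1$ as $\rho\to0$, and $F_k(\rho)\to0$ as $\rho\to\infty$ by Theorem~\ref{thm:order}. So $\{\rho>0:F_k(\rho)=\frac12\}$ is nonempty, closed and bounded away from $0$; it has a smallest element $\rho_k$, and $F_k>\frac12$ on $(0,\rho_k)$ by the intermediate value theorem.

Since $F_k(\rho_{k+1})\le F_{k+1}(\rho_{k+1})=\frac12$, we have $\rho_{k+1}\ge\rho_k$. For fixed $\rho$, $\Delta_\rho$ is almost surely finite, so $F_k(\rho)>\frac12$ and hence $\rho_k>\rho$ for large $k$; thus $\rho_k\to\infty$. Next, $k\sim m_{\rho_k}$: if $k\ge(1+\gamma)m_{\rho_k}$ along a subsequence, Theorem~\ref{thm:order} would give $\mathbb{P}(\Delta_{\rho_k}\ge k)\to0$ along it, and if $k\le(1-\gamma)m_{\rho_k}$ it would give the limit $1$; but this probability is $\frac12$. Taking logarithms gives $\log k\sim\log\log\rho_k$, and so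
\begin{equation}\label{eq:logrho}
\log\rho_k\sim\tfrac2{d-1}\,k\log k,\qquad\text{in particular}\quad\log\rho_{k+1}\sim\log\rho_k .
\end{equation}

\subsection{The tail of one block}

Below we compare two windows, and we use for both the radius $R=R_T$ attached to a volume $T$ at least as large as both. If $\rho\le T$ then $W_\rho\subset W_T$, so by Lemma~\ref{lem:loc}, $\mathbb{P}(\Delta_\rho\ne M_{W_\rho})\le CT^{-2}$ with $M$ computed for $R=R_T$. Let $q(k)=q_{Q_i}(k)$ for the full cubes $Q_i$ of side $R_T$; this does not depend on $i$, and $q_D(k)\le q(k)$ for $D\subset Q_i$. The equation $F_k(\rho_k)=\frac12$ bounds $q(k)$ from above: were $q(k)$ larger, degree $k$ would appear in $W_{\rho_k}$ too easily.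

\begin{lemma}\label{lem:q}
Let $T=T_k\ge\rho_k$ satisfy $\log T_k\sim\log\rho_k$, and let $R=R_T$. Then $q(k)\le2\cdot4^dR^d/\rho_k$ for large $k$.
\end{lemma}

\begin{proof}
Since $R=o(\rho_k^{1/d})$, for large $k$ at least $\rho_k/(2R^d)$ cubes $Q_i$ lie in $W_{\rho_k}$ (Lemma~\ref{lem:cubes}). Lemma~\ref{lem:blocks} applied to these cubes gives $\frac12=F_k(\rho_k)\le\exp\big(-4^{-d}\frac{\rho_k}{2R^d}q(k)\big)+CT^{-2}$. Hence $4^{-d}\frac{\rho_k}{2R^d}q(k)\le\log2+o(1)\le1$.
\end{proof}

\subsection{Part (b)}

The second assertion is \eqref{eq:logrho}. For the first, take $T=\rho_{k+1}$, which is admissible in Lemma~\ref{lem:q} by \eqref{eq:logrho}. The sum $S_k(T)$ has at most $2T/R^d$ terms, so $S_k(T)\le\frac{2T}{R^d}q(k)\le4^{d+1}T/\rho_k$. By \eqref{eq:loc}, \eqref{eq:sandwich} and \eqref{eq:ratio},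
\[
\tfrac12=\mathbb{P}(\Delta_T\ge k+1)\le S_{k+1}(T)+CT^{-2}\le\varepsilon_{k+1,T}\big(4^{d+1}T/\rho_k+T^{-2}\big)+CT^{-2}.
\]
Since $\log T\le Ck\log k$, we have $\varepsilon_{k+1,T}\le C(k\log k)^2k^{-\frac{2d-1}{d-1}}=Ck^{-1/(d-1)}(\log k)^2\to0$. For large $k$ the terms in $T^{-2}$ add up to less than $\frac14$, and so $\rho_{k+1}/\rho_k\ge4^{-d-2}/\varepsilon_{k+1,T}\ge c\,k^{1/(d-1)}(\log k)^{-2}$.

\begin{remark}
By \eqref{eq:logrho}, the geometric mean of $\rho_2/\rho_1,\dots,\rho_k/\rho_{k-1}$ is $(\rho_k/\rho_1)^{1/(k-1)}=k^{\frac2{d-1}+o(1)}$. Part (b) has a smaller exponent but holds for each single ratio, which is what part (c) needs.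
\end{remark}

\subsection{Part (a)}

If the window were a union of $N$ independent identical pieces, $F_k$ would be a power $(1-\Pi)^N$ with $N$ proportional to the volume, and $F_k(\rho_k)=\frac12$ would force $F_k(t\rho_k)=2^{-t}$. The coloring of Lemma~\ref{lem:blocks} loses a constant factor in the exponent and is too crude for this. Instead we use much larger cubes, separated by corridors that occupy a vanishing fraction of the volume; Lemma~\ref{lem:q} shows that the corridors are unlikely to contain a vertex of degree $k$.

Fix $t>0$. Let $T=\max(1,t)\rho_k$, $R=R_T$ and $\ell=\lceil\log\rho_k\rceil$. For $j\in\mathbb{Z}^d$ put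
\[
K_j=\ell R\big(j+[0,1)^d\big),\qquad K_j^\circ=\ell Rj+\big[R,(\ell-1)R\big)^d .
\]
Each $K_j$ is a union of $\ell^d$ cubes $Q_i$, of which $\ell^d-(\ell-2)^d\le2d\ell^{d-1}$ make up $K_j\setminus K_j^\circ$. Since $K_j^\circ+B(0,R)\subset K_j$, the variable $M_{K_j^\circ}$ depends only on $\eta\cap K_j$, so these variables are independent and identically distributed. Let $\Pi_k=\mathbb{P}(M_{K_j^\circ}\ge k)$.

Let $\rho\in\{\rho_k,t\rho_k\}$ and $N_\rho=|\{j:K_j\subset W_\rho\}|$. Since $\ell R=O((\log\rho_k)^{1+1/d})=o(\rho^{1/d})$, Lemma~\ref{lem:cubes} gives $N_\rho\sim\rho/(\ell R)^d$. A point of $W_\rho$ that lies in no $K_j^\circ$ with $K_j\subset W_\rho$ lies either in a cube $K_j$ meeting $\partial W_\rho$ or in $K_j\setminus K_j^\circ$ for some $K_j\subset W_\rho$. These points are covered by at most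
\[
o\big(\rho/(\ell R)^d\big)\cdot\ell^d+N_\rho\cdot2d\ell^{d-1}=o(\rho/R^d)
\]
cubes $Q_i$. By the union bound and Lemma~\ref{lem:q}, the probability that one of these cubes contains a point of $R$-degree at least $k$ is $o(\rho/R^d)\,q(k)=o(\rho/\rho_k)=o(1)$. As $\rho\le T$, degrees and $R$-degrees agree in $W_\rho$ up to an error $CT^{-2}$, so
\[
F_k(\rho)=(1-\Pi_k)^{N_\rho}+o(1),\qquad\rho\in\{\rho_k,t\rho_k\}.
\]
The case $\rho=\rho_k$ gives $(1-\Pi_k)^{N_{\rho_k}}\to\frac12$. Since $N_{t\rho_k}/N_{\rho_k}\to t$, we obtain $(1-\Pi_k)^{N_{t\rho_k}}\to2^{-t}$, that is, $F_k(t\rho_k)\to2^{-t}$ for each $t>0$.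

The convergence is uniform in $t$, by P\'olya's argument. Let $g_k(t)=F_k(t\rho_k)$ and $g(t)=2^{-t}$; both are nonincreasing with values in $[0,1]$. Given $\gamma>0$, choose $0<t_1<\dots<t_m$ with $1-g(t_1)$, $g(t_m)$ and all $g(t_i)-g(t_{i+1})$ at most $\gamma$. For $t\in[t_i,t_{i+1}]$, monotonicity gives $g_k(t)-g(t)\le g_k(t_i)-g(t_{i+1})\le g_k(t_i)-g(t_i)+\gamma$ and $g(t)-g_k(t)\le g(t_i)-g_k(t_{i+1})\le g(t_{i+1})-g_k(t_{i+1})+\gamma$. On $(0,t_1]$ and $[t_m,\infty)$ the same inequalities hold with the bounds $1$ and $0$ in place of the missing endpoint. Hence $\sup_t|g_k(t)-g(t)|\le\max_i|g_k(t_i)-g(t_i)|+\gamma$, and (a) follows.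

\subsection{Part (c)}

Let $\rho/\rho_k\to t\in(0,\infty)$. By (b), $\rho/\rho_{k-1}\to\infty$ and $\rho/\rho_{k+1}\to0$. Part (a), applied at the levels $k-1$, $k$ and $k+1$, gives
\[
\mathbb{P}(\Delta_\rho\ge k-1)\to1,\qquad\mathbb{P}(\Delta_\rho\ge k)\to1-2^{-t},\qquad\mathbb{P}(\Delta_\rho\ge k+1)\to0,
\]
and subtracting yields the two limits. For $\rho=\rho_k$ we have $t=1$, so $\sup_{i\in\mathbb{Z}}\mathbb{P}(\Delta_{\rho_k}=i)\to\frac12$, and no deterministic $I_\rho$ satisfies $\mathbb{P}(\Delta_\rho=I_\rho)\to1$. If $\rho/\rho_k\to\infty$ and $\rho/\rho_{k+1}\to0$, then (a) gives $\mathbb{P}(\Delta_\rho\ge k)\to1$ and $\mathbb{P}(\Delta_\rho\ge k+1)\to0$. \qed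

\begin{thebibliography}{1}

\bibitem{HDR}
\emph{Extr\^emes, G\'eom\'etrie Al\'eatoire, Analyse Topologique Des Donn\'ees Et Mod\`ele IDLA},
\texttt{http://www-lmpa.univ-littoral.fr/\textasciitilde chenavier/hdr.pdf}

\end{thebibliography}
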